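\title{The counting bound for finding defective edges in uniform hypergraphs}

\begin{abstract}
An unknown set of $d$ edges of an $r$-uniform hypergraph $H=(V,E)$ is defective, and a test on a set of vertices reveals whether the set contains a defective edge. We show that $d\log_2(|E|/d)+O_r(d)$ adaptive tests identify the defective edges. This meets the counting lower bound up to $O_r(d)$ and proves, for every $r$, a narrowed form of a conjecture of Du and Hwang. Essentially the same bound holds when $d$ is not known in advance, while for non-uniform antichains of rank $r\ge3$ it fails. The main tool is a lemma on two disjoint families of $s$ and $L$ sets of size $r$ on at most $2rs$ points: if $L/s$ exceeds a constant, some set of points contains no member of the first family and $c_r(L/s)^{1+1/r^2}$ members of the second.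
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{hypergraph} $H=(V,E)$ consists of a finite set $V$ of vertices and a set $E$ of subsets of $V$, the edges. Its \emph{rank} is the largest size of an edge, and it is \emph{$r$-uniform} if every edge has exactly $r$ vertices. Throughout, $r\ge1$ is an integer.

Let $H$ be $r$-uniform. An unknown set $D\subseteq E$ of $d$ edges is \emph{defective}; the number $d$, with $1\le d\le|E|$, is known. A \emph{test} is a set $X\subseteq V$. Its answer is \emph{positive} if $e\subseteq X$ for some $e\in D$ and \emph{negative} otherwise. Answers are always correct, and tests are chosen adaptively: each test may depend on the earlier answers. Let $c(H,d)$ be the minimum, over all algorithms that always identify $D$, of the number of tests used in the worst case. An edge of $H$ contains no other edge, so the test $X=e$ is positive exactly when $e\in D$; hence $D$ can always be identified, and $c(H,d)\le|E|$.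

Counting gives a lower bound. An algorithm that uses at most $t$ tests can end in at most $2^t$ ways, and it must end differently for the $\binom{|E|}{d}$ possible sets $D$. Since $\binom nd=\prod_{i=0}^{d-1}\frac{n-i}{d-i}\ge(n/d)^d$ for $1\le d\le n$,
\begin{equation}\label{eq:lower}
c(H,d)\ \ge\ \log_2\binom{|E|}{d}\ \ge\ d\log_2\frac{|E|}{d}.
\end{equation}
Little is lost in the second inequality: from $\mathrm e^n\ge n^n/n!$ we get
\begin{equation}\label{eq:factorial}
n!\ge(n/\mathrm e)^n,
\end{equation}
so $\binom{|E|}{d}\le|E|^d/d!\le(\mathrm e|E|/d)^d$, and the two lower bounds in \eqref{eq:lower} differ by at most $d\log_2\mathrm e$. The counting bound ignores the structure of $H$ completely, whereas the available tests are dictated by that structure: one can only ask about the edges spanned by a set of vertices. The question is whether the counting bound can nevertheless be reached at an extra cost of a bounded number of tests per defective edge. Conjecture~4.1 of \cite{defective}, a narrowed form of a conjecture of Du and Hwang, says that it can: for $r$-uniform $H$,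
\[
c(H,d)=d\left\lceil\log_2\frac{|E|}{d}\right\rceil+O(d),
\]
where the implied constant may depend on $r$ but not on $H$ or $d$. Two results are quoted in \cite{defective}: for $3$-uniform $H$ one has $c(H,d)\le d\lceil\log_2(|E|/d)\rceil+O(d)$, and for $r$-uniform $H$ there is an algorithm with at most $d\log_2|E|+c\,d^{r/2}$ tests for some constant $c>0$. The case $r\ge4$ of the conjecture was open. We prove the conjecture for every $r$.

\begin{theorem}\label{thm:main}
For every $r\ge1$ there is a constant $C_r$ such that for every $r$-uniform hypergraph $H=(V,E)$ and every $1\le d\le|E|$,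
\[
d\log_2\frac{|E|}{d}\ \le\ c(H,d)\ \le\ d\log_2\frac{|E|}{d}+C_rd .
\]
Hence $\bigl|c(H,d)-d\lceil\log_2(|E|/d)\rceil\bigr|\le\max(C_r,1)\,d$.
\end{theorem}

Thus in the second quoted bound the term $c\,d^{r/2}$ can be replaced by $O_r(d)$, and $d\log_2|E|$ by $d\log_2(|E|/d)$. The knowledge of $d$ turns out to be of little value.

\begin{theorem}\label{thm:unknown}
For every $r\ge1$ there is a constant $C'_r$ such that for every $r$-uniform hypergraph $H=(V,E)$ there is an adaptive algorithm that is given no information about $|D|$, identifies every $D\subseteq E$, and uses at most $|D|\log_2(|E|/|D|)+C'_r(|D|+1)$ tests, the first term being read as $0$ if $D=\emptyset$.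
\end{theorem}

Uniformity, on the other hand, is essential. Call $H$ an \emph{antichain} if no edge contains another. Testing single edges still identifies $D$, so $c(H,d)$ is defined for antichains in the same way.

\begin{theorem}\label{thm:nonuniform}
For $r\ge3$ and $k\ge2$ there is a non-uniform antichain $H=(V,E)$ of rank $r$, with edges of sizes $2$ and $r$ and $|E|=r\binom k2+k^r$, such that for $d=r\binom k2+1$ one has $c(H,d)\ge k^r-1\ge(2d/r)^{r/2}-1$. Consequently Theorem~\ref{thm:main} does not extend from $r$-uniform hypergraphs to antichains of rank $r$ when $r\ge3$. Moreover, if $c(H,d)\le d\log_2|E|+f(d)$ held for all antichains of rank $r$, then $f(d)=\Omega_r(d^{r/2})$ along the values $d=r\binom k2+1$, $k\to\infty$.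
\end{theorem}

The proofs are self-contained, and Theorem~\ref{thm:nonuniform} is not used for the other two.

\medskip\noindent\textbf{Notation.} For a family $\mathcal F$ of sets and a set $X$ let $\mathcal F(X)=\{e\in\mathcal F:e\subseteq X\}$. We call $X$ \emph{$\mathcal F$-independent} if $\mathcal F(X)=\emptyset$, and we write $V(\mathcal F)$ for the union of the members of $\mathcal F$. An \emph{$r$-set} is a set with $r$ elements, and $[n]=\{1,\dots,n\}$.

\section{Points, and the obstacle for larger edges}\label{sec:points}

For $r=1$ the edges are single points. Put $T=|E|/d$, call all points \emph{undecided} at the start, and repeat the following until $d$ defective points are found. Test a block of $\lceil T\rceil$ undecided points, or all of them if fewer remain. If the answer is negative, discard the block. If it is positive, find a defective point in the block by halving (test one half of the current set; keep it if the answer is positive and keep the other half if not), which takes at most $\lceil\log_2\lceil T\rceil\rceil=\lceil\log_2T\rceil$ tests, and remove that point from the undecided ones. A test of all remaining points is positive, so each negative block has at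 least $T$ points, and there are at most $|E|/T=d$ of them. There are exactly $d$ positive blocks. The total is at most $d+d(2+\log_2T)=d\log_2(|E|/d)+3d$.

We shall run the same scheme for all $r$. The knowledge of the algorithm is recorded as follows.

\begin{definition}
A \emph{state} is a pair $(K,U)$ of disjoint subsets of $E$, known to the algorithm, with $K\subseteq D\subseteq K\cup U$. The edges in $K$ are \emph{known}, those in $U$ \emph{undecided}.
\end{definition}

A test that contains a known edge is positive and tells us nothing, so only $K$-independent sets are worth testing; every defective edge in such a set is undecided. Three things are needed: a way to cut a test down to roughly $T$ undecided edges, a substitute for halving, and a supply of $K$-independent sets that contain many undecided edges. The first two are elementary (Section~\ref{sec:tools}). The third was free for $r=1$, where one leaves out the known points. For $r\ge2$, leaving out a vertex of a known edge also loses the undecided edges through it, and the supply can dry up.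

\begin{example}\label{ex:cliques}
Let $r=2$, let $V_1,V_2$ be disjoint sets of size $k\ge2$, let $K$ consist of the $s=k(k-1)$ pairs inside $V_1$ or inside $V_2$, and let $U$ consist of the $k^2$ pairs joining $V_1$ to $V_2$. A $K$-independent set has at most one vertex in each $V_i$ and so contains at most one undecided edge, however many edges $H$ had at the start, that is, however large $T$ is. Here the undecided edges must be tested one at a time; this is affordable only because $k^2\le2s$.
\end{example}

So besides positive tests and negative tests that discard more than $T$ edges, both of which are paid for as in the case $r=1$, there is a third kind: negative tests that discard few edges. We must show that $O_r(d)$ of these suffice. The vertices outside $V(K)$ can be added to any test without creating a known edge. If $X\supseteq V\setminus V(K)$, then whether an undecided edge $e$ lies in $X$ depends only on its \emph{trace} $e\cap V(K)$, and the traces live on at most $rd$ points, however large $H$ is. We choose $X$ so that it contains many traces. If $X$ contains more than $T$ undecided edges, we cut it down. If not, we test all of $X$, and a negative answer eliminates every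 trace inside $X$. The number of traces that occur, suitably modified, is the potential that bounds the tests of the third kind (Section~\ref{sec:procedure}), and Section~\ref{sec:key} shows that it falls fast enough.

\section{Trimming a test and locating an edge}\label{sec:tools}

Removing one vertex from a set may destroy many of its edges, so a set with exactly $\lceil T\rceil$ undecided edges need not exist. A factor $r$ of slack is enough, and after taking logarithms it costs a constant per defective edge.

\begin{lemma}\label{lem:trim}
Let $\mathcal G$ be a family of $r$-sets, let $T\ge0$, and let $|\mathcal G(X_0)|>T$. Then some $X\subseteq X_0$ satisfies $T<|\mathcal G(X)|\le rT+1$.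
\end{lemma}

\begin{proof}
Let $X\subseteq X_0$ be minimal under inclusion with $|\mathcal G(X)|>T$, and pick $e\in\mathcal G(X)$. Every other $e'\in\mathcal G(X)$ has the same size as $e$ and so misses some $v\in e$; then $e'\in\mathcal G(X\setminus\{v\})$. By minimality, $|\mathcal G(X)|\le1+\sum_{v\in e}|\mathcal G(X\setminus\{v\})|\le1+rT$.
\end{proof}

Next, a positive set $X$ contains $m$ candidate edges, and we want to find a defective one with about $\log_2m$ tests. The candidates cannot be halved at will, because tests are vertex sets. One can find the vertices of a defective edge one after another, each by a binary search along an ordering of the vertices, but plain binary search may cost about $\log_2|X|$ tests for each vertex, and for pairwise disjoint candidates, where $|X|=rm$, this allowance is too large by a factor $r$. The remedy is to weight each vertex by the number of candidates that remain if it is the vertex sought: a vertex of small weight is expensive to find but leaves little to search afterwards.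

\begin{lemma}\label{lem:locate}
Suppose that $X$ contains a defective edge and that all defective edges in $X$ belong to a known family $\mathcal G$ of $m$ edges contained in $X$. Then a defective edge in $X$ can be found with at most $\log_2m+2r$ tests.
\end{lemma}

\begin{proof}
We maintain disjoint sets $F,Z\subseteq X$ such that $F\cup Z$ contains a defective edge and every defective edge in $F\cup Z$ contains $F$. Let $N$ be the number of $e\in\mathcal G$ with $F\subseteq e\subseteq F\cup Z$; then $N\ge1$. At the start $F=\emptyset$, $Z=X$ and $N=m$. Each round adds one vertex to $F$.

Let $|F|<r$. Write $Z=\{z_1,\dots,z_n\}$ and $Z_j=\{z_1,\dots,z_j\}$, and let $j^*$ be the least $j\ge0$ such that $F\cup Z_j$ contains a defective edge. Since $|F|<r$, we have $j^*\ge1$. For $1\le j\le n$ let $w_j$ be the number of $e\in\mathcal G$ with $F\cup\{z_j\}\subseteq e\subseteq F\cup Z_j$. An edge counted by $N$ has a vertex in $Z$, and it is counted by $w_j$ exactly when $z_j$ is its last vertex in $Z$; hence $\sum_jw_j=N$. Every defective edge in $F\cup Z_{j^*}$ contains $F$ by the invariant and $z_{j^*}$ by the minimality of $j^*$. So $w_{j^*}\ge1$, and the pair $F\cup\{z_{j^*}\}$, $Z_{j^*-1}$,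 whose union is $F\cup Z_{j^*}$, satisfies the invariant with the new value of $N$ equal to $w_{j^*}$.

It remains to find $j^*$. Let $J=\{j:w_j>0\}$, so $j^*\in J$. Cut $[0,1)$ into consecutive pieces of lengths $w_j/N$, $j\in J$, and let
\[
x_j=\frac{w_1+\dots+w_{j-1}+w_j/2}{N}
\]
be the midpoint of the piece of $j$. The $x_j$ increase with $j$, and $|x_j-x_{j'}|\ge(w_j+w_{j'})/(2N)>w_j/(2N)$ for distinct $j,j'\in J$. Starting from $[0,1)$, we repeatedly split the current half-open interval at its midpoint $\mu$ and keep the half that contains $x_{j^*}$, until the interval contains only one of the points $x_j$. If all points of the current interval lie in one half, no test is needed. Otherwise let $j_0$ be the largest $j\in J$ with $x_j<\mu$ and test $F\cup Z_{j_0}$; the answer is positive if and only if $j^*\le j_0$, that is, $x_{j^*}<\mu$. An interval of length at most $w_{j^*}/(2N)$ that contains $x_{j^*}$ contains no other point, so the round uses at most $\lceil\log_2(2N/w_{j^*})\rceil\le\log_2(N/w_{j^*})+2$ tests.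

After $r$ rounds $|F|=r$, and the defective edge in $F\cup Z$ contains $F$, hence equals $F$. If $m=N_0,N_1,\dots,N_r$ are the successive values of $N$, the number of tests is at most $\sum_{i=1}^r\bigl(\log_2(N_{i-1}/N_i)+2\bigr)=\log_2(m/N_r)+2r\le\log_2m+2r$.
\end{proof}

\section{Independent sets that contain many given sets}\label{sec:key}

This section is purely combinatorial. Put
\[
\varepsilon=\frac1{r^2},\qquad B=r\,2^{4r^2+r+1}.
\]
Since $r\le2^r$, we have $(2r)^r\le2^{r+r^2}\le B$.

\begin{lemma}\label{lem:key}
There is a constant $c=c_r\in(0,1)$ such that the following holds. Let $s\ge1$, let $W$ be a set with $|W|\le2rs$, let $\mathcal K$ be a family of exactly $s$ $r$-subsets of $W$, and let $\mathcal L$ be a family of $r$-subsets of $W$ with $\mathcal L\cap\mathcal K=\emptyset$ and $L:=|\mathcal L|\ge Bs$. Then there is a $\mathcal K$-independent set $X\subseteq W$ with $|\mathcal L(X)|\ge c\,(L/s)^{1+\varepsilon}$.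
\end{lemma}

In the application $\mathcal K$ encodes the known edges and $\mathcal L$ the traces, and a negative test removes $\mathcal L(X)$ from $\mathcal L$. The bound that comes first to mind is $cL/s$: a random set of density $p=\gamma s^{-1/r}$, with $\gamma$ small, contains $\gamma^r$ members of $\mathcal K$ and $\gamma^rL/s$ members of $\mathcal L$ on average. That bound is not enough. It halves $L$ with about $s$ tests, and $L$ may have to come down from about $s^r$ to about $s$, which gives $s\log s$ tests. With the exponent $1+\varepsilon$, halving $L$ from $2^js$ costs about $2^{-j\varepsilon}s$ tests, and these numbers sum to $O_r(s)$. The price is that some bound on $|W|$ in terms of $s$ is needed: for fixed $s$ and large $L$ the quantity $c(L/s)^{1+\varepsilon}$ exceeds $L$.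

\subsection{The case of graphs}\label{sec:graphs}

For $r=2$ the whole idea is visible, with better constants. Let $\mathcal K$ be a graph with $s$ edges on at most $4s$ vertices, let $\mathcal L$ be a set of $L\ge12s$ non-edges, and put $\kappa=(L/(12s))^{1/2}$. Then $\kappa\ge1$, and $\kappa<\sqrt s$ because $L<8s^2$. We find an independent set with at least $\kappa L/(600s)$ pairs of $\mathcal L$, a constant multiple of $(L/s)^{3/2}$.

Degrees refer to $\mathcal K$ and sum to $2s$. Write each pair of $\mathcal L$ as $\{u,v\}$ with $\deg u\ge\deg v$. Call it \emph{light} if $\deg u\le\sqrt s$ and \emph{heavy with center $u$} otherwise; call it \emph{good} if $\deg v\le\max(\sqrt s,\deg u)/\kappa$ and \emph{bad} otherwise. Both vertices of a bad light pair have degree greater than $\sqrt s/\kappa$; there are fewer than $2\kappa\sqrt s$ such vertices, so at most $2\kappa^2s$ such pairs. In a bad heavy pair with center $u$, the vertex $v$ is one of fewer than $2s\kappa/\deg u\le2\kappa\deg u$ vertices of degree greater than $\deg u/\kappa$; summing over $u$ gives at most $4\kappa s$ pairs. So at most $6\kappa^2s=L/2$ pairs are bad. This is the source of the gain: $\mathcal K$ has too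 few edges to make both ends of most pairs of $\mathcal L$ as dangerous as the worse one.

Suppose first that at least $L/4$ pairs are good and heavy. As the degrees sum to $2s$, some vertex $u$ is the center of $g\ge L\deg u/(8s)$ of them, with $g>0$. The $g$ partners $v$ are not adjacent to $u$ and have degree at most $\deg u/\kappa$. Picking them greedily gives an independent set $I$ of size at least $g/(\deg u/\kappa+1)\ge\kappa g/(2\deg u)$, where we used $\kappa<\sqrt s<\deg u$. The set $\{u\}\cup I$ is independent and contains at least $\kappa L/(16s)$ pairs of $\mathcal L$.

Otherwise at least $L/4$ pairs are good and light. Let $p=1/(4\sqrt s)$. We want to choose $v$ with the larger probability $\kappa p$. Raising the density everywhere would bring in about $s(\kappa p)^2=\kappa^2/16$ edges, so we raise it on a random half of the vertices and let that half pay for the damage. Mark each vertex with probability $1/2$, then form $Y$ by taking marked vertices with probability $\kappa p$ and unmarked ones with probability $p$, all independently. If $Y$ contains an edge with two unmarked ends, put $X=\emptyset$; otherwise obtain $X$ from $Y$ by deleting each marked vertex that has a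 neighbor in $Y$. Then $X$ is independent. Let $\{u,v\}$ be good and light. With probability $1/4$ the vertex $v$ is marked and $u$ is not, and then both lie in $Y$ with probability $\kappa p^2$. Given this and the marking, the pair lies in $X$ unless $u$ has an unmarked neighbor in $Y$ (probability at most $p\deg u\le1/4$), or $Y\setminus\{u\}$ contains an edge with unmarked ends (at most $sp^2=1/16$), or $v$ has a neighbor in $Y$ (at most $\kappa p\deg v\le1/4$, as $u$ is not a neighbor). Marked neighbors of $u$ do no harm, since they are the ones deleted. Therefore
\[
\mathbb E|\mathcal L(X)|\ge\frac L4\cdot\frac14\cdot\frac{\kappa}{16s}\cdot\frac7{16}\ge\frac{\kappa L}{600s},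
\]
and some outcome attains at least the expectation.

\subsection{Proof of Lemma~\ref{lem:key}}

The two cases above become one once we see the center, or the empty set, as the subset of the pair that is placed into $X$ for free.

\medskip\noindent\textbf{Cores.} For $\sigma\subseteq W$ with $|\sigma|<r$ put
\[
\deg(\sigma)=|\{f\in\mathcal K:\sigma\subseteq f\}|,\qquad\rho(\sigma)=\deg(\sigma)^{1/(r-|\sigma|)}.
\]
If $\sigma$ is present and the other points are chosen with density $p$, the expected number of members of $\mathcal K$ completed from $\sigma$ is $\deg(\sigma)p^{r-|\sigma|}=(p\rho(\sigma))^{r-|\sigma|}$. So $1/\rho(\sigma)$ is the density that $\sigma$ tolerates, and a set $A\in\mathcal L$ tolerates the density allowed by its worst proper subset. For $A\in\mathcal L$ let the \emph{core} $\chi(A)$ be a proper subset of $A$ on which $\rho$ is largest (ties are broken arbitrarily), and put $\rho_A=\rho(\chi(A))$. Then $\rho_A\ge\rho(\emptyset)=s^{1/r}\ge1$, so $\deg(\chi(A))\ge1$, and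
\begin{equation}\label{eq:deg}
\deg(\sigma)\le\rho_A^{\,r-|\sigma|}\qquad\text{for all }\sigma\subsetneq A.
\end{equation}
If $\chi(A)$ is given for free and the rest is chosen with density about $1/\rho_A$, then $A$ appears with probability about $\rho_A^{-(r-|\chi(A)|)}=1/\deg(\chi(A))$. We want to gain the factor
\[
\kappa=\Bigl(\frac L{Bs}\Bigr)^{\varepsilon},
\]
which is at least $1$ because $L\ge Bs$. From $L\le|W|^r\le(2rs)^r$ and $B\ge(2r)^r$ we get $\kappa^{r^2}\le s^{r-1}\le s^r$, so
\begin{equation}\label{eq:kappa}
1\le\kappa\le s^{1/r}\le\rho_A\qquad\text{for all }A\in\mathcal L.
\end{equation}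
This is the only use of the bound on $|W|$.

\medskip\noindent\textbf{Low vertices.} A vertex $v\in A\setminus\chi(A)$ is \emph{low in $A$} if $\deg(\sigma)\le(\rho_A/\kappa)^{r-|\sigma|}$ for every $\sigma\subsetneq A$ with $v\in\sigma$; in words, all proper subsets of $A$ through $v$ tolerate the density $\kappa/\rho_A$. The set $A$ is \emph{good} if it has a low vertex and \emph{bad} otherwise. A bad set is covered by its core and by subsets of nearly extremal degree, and such subsets are scarce.

\medskip\noindent\emph{Claim 1. For every $\chi\subseteq W$ with $|\chi|<r$, at most $r2^{4r^2}\kappa^{r^2}\deg(\chi)$ bad sets have core $\chi$.}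

\medskip Let $i=|\chi|$ and $\rho=\rho(\chi)$, and let $A$ be bad with core $\chi$. Put $A_0=\chi$. As long as $A_{j-1}\ne A$, pick $v_j\in A\setminus A_{j-1}$. Then $v_j\notin\chi$ and $v_j$ is not low, so there is $\sigma_j\subsetneq A$ with $v_j\in\sigma_j$ and $\deg(\sigma_j)>(\rho/\kappa)^{r-|\sigma_j|}$. Put $\tau_j=\sigma_j\cap A_{j-1}$ and $A_j=A_{j-1}\cup\sigma_j$, and let $q_j=|\sigma_j|$, $t_j=|\tau_j|$. Each step adds $q_j-t_j\ge1$ vertices, so the process ends with $A_\ell=A$ for some $1\le\ell\le r$, and $\sum_{j=1}^\ell(q_j-t_j)=r-i$.

The sequence $\sigma_1,\dots,\sigma_\ell$ determines $A$, so it suffices to count the sequences that arise. Fix $\ell$. All $q_j,t_j$ lie in $\{0,\dots,r-1\}$, so there are at most $r^{2\ell}\le2^{2r\ell}$ choices for these numbers; fix them too, and choose $\tau_1,\sigma_1,\tau_2,\sigma_2,\dots$ in turn. Given $A_{j-1}$, which has fewer than $r$ elements, there are at most $2^r$ choices for $\tau_j\subseteq A_{j-1}$. Write $\tau=\tau_j$, $t=t_j$, $q=q_j$. Since $\tau\subsetneq A$, only sets $\tau$ with $\deg(\tau)\le\rho^{r-t}$ occur, by \eqref{eq:deg}. Counting pairs $(\sigma,f)$ with $\tau\subseteq\sigma\subseteq f\in\mathcal K$ by $f$,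 which has $2^r$ subsets, gives
\[
\sum_{\sigma\supseteq\tau,\ |\sigma|=q}\deg(\sigma)\le2^r\deg(\tau)\le2^r\rho^{r-t}.
\]
As $\sigma_j$ contributes more than $(\rho/\kappa)^{r-q}$ to this sum, it can be chosen in at most $2^r\rho^{r-t}(\kappa/\rho)^{r-q}\le2^r\kappa^r\rho^{q-t}$ ways. The exponents of $\rho$ add up to $r-i$, so the number of bad sets with core $\chi$ is at most
\[
\sum_{\ell=1}^r2^{2r\ell}\bigl(2^{2r}\kappa^r\bigr)^\ell\rho^{r-i}\le r2^{4r^2}\kappa^{r^2}\rho^{r-i}=r2^{4r^2}\kappa^{r^2}\deg(\chi).
\]
This proves Claim~1.

\medskip\noindent\textbf{Choosing a core.} Each $f\in\mathcal K$ has fewer than $2^r$ proper subsets, so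
\begin{equation}\label{eq:sum}
\sum_{|\chi|<r}\deg(\chi)\le2^rs.
\end{equation}
By Claim~1 the number of bad sets is at most $r2^{4r^2+r}\kappa^{r^2}s=\frac12B\kappa^{r^2}s=L/2$; the values of $B$ and $\kappa$ were chosen for this. So at least $L/2$ sets are good. Let $g(\chi)$ be the number of good sets with core $\chi$. If $g(\chi)<L\deg(\chi)/(2^{r+1}s)$ held for every $\chi$ with $g(\chi)>0$, summation and \eqref{eq:sum} would give fewer than $L/2$ good sets. Hence there is $\chi$ with $g(\chi)>0$ and
\begin{equation}\label{eq:g}
g(\chi)\ge\frac{L\deg(\chi)}{2^{r+1}s}.
\end{equation}
Fix such a $\chi$ and put $i=|\chi|$, $\rho=\rho(\chi)$, $\gamma=2^{-r-2}$, $p=\gamma/\rho$. Since $\rho=\rho_A$ for some $A\in\mathcal L$, \eqref{eq:kappa} gives $p\le\kappa p\le1$.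

\medskip\noindent\textbf{The random set.} A vertex may be low in one good set and not in another, so we let chance decide which vertices get the larger density. Choose $M\subseteq W\setminus\chi$ by taking each vertex independently with probability $1/2$. Given $M$, choose $S\subseteq W\setminus\chi$ by taking each vertex independently, with probability $\kappa p$ if it is in $M$ and with probability $p$ if not. Let $Y=\chi\cup S$. If $Y$ contains some $f\in\mathcal K$ with $f\cap M=\emptyset$, put $X=\emptyset$. Otherwise put $X=Y\setminus R$, where
\[
R=\{w\in M\cap Y:\ w\in f\subseteq Y\text{ for some }f\in\mathcal K\}.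
\]
The set $X$ is always $\mathcal K$-independent. The empty set contains no $r$-set. In the other case, a member $f\in\mathcal K$ with $f\subseteq X\subseteq Y$ would meet $M$ in some $w$, and then $w\in R$, although $w\in X$.

\medskip\noindent\emph{Claim 2. If $A$ is good with core $\chi$, then $\Pr(A\subseteq X)\ge2^{-r-1}\gamma^r\kappa/\deg(\chi)$.}

\medskip Let $v$ be low in $A$. The event $M\cap A=\{v\}$ has probability $2^{-(r-i)}\ge2^{-r}$. Condition on a value of $M$ in this event. Then $A\subseteq Y$ with probability $\kappa p\cdot p^{r-i-1}=\kappa p^{r-i}$. Condition on $A\subseteq Y$ as well; the vertices outside $A$ are still chosen independently with their original probabilities. For $f\in\mathcal K$ let $\sigma=f\cap A$. Since $A\notin\mathcal K$ and $|f|=|A|=r$, we have $\sigma\subsetneq A$, and $f\subseteq Y$ if and only if the $r-|\sigma|\ge1$ vertices of $f\setminus A$, none of which is in $\chi$, lie in $S$. At most $\deg(\sigma)$ members $f$ give the same $\sigma$, and $A$ has fewer than $2^r$ proper subsets. We bound two events.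

If $f\cap M=\emptyset$, each vertex of $f\setminus A$ is chosen with probability $p$. By \eqref{eq:deg}, the probability that $Y$ contains such an $f$ is at most
\[
\sum_{\sigma\subsetneq A}\deg(\sigma)p^{r-|\sigma|}\le\sum_{\sigma\subsetneq A}(\rho p)^{r-|\sigma|}=\sum_{\sigma\subsetneq A}\gamma^{r-|\sigma|}\le2^r\gamma=\frac14.
\]
If $v\in f$, then $v\in\sigma$, and each vertex of $f\setminus A$ is chosen with probability at most $\kappa p$. Since $v$ is low, the probability that $Y$ contains such an $f$ is at most
\[
\sum_{v\in\sigma\subsetneq A}\deg(\sigma)(\kappa p)^{r-|\sigma|}\le\sum_{v\in\sigma\subsetneq A}\Bigl(\frac\rho\kappa\cdot\kappa p\Bigr)^{r-|\sigma|}\le2^r\gamma=\frac14.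
\]
If neither event occurs, then $X=Y\setminus R$ and $v\notin R$; as $A\cap R\subseteq A\cap M=\{v\}$, we get $A\subseteq X$. Hence $\Pr(A\subseteq X)\ge2^{-r}\cdot\kappa p^{r-i}\cdot\frac12$, and $p^{r-i}=\gamma^{r-i}/\rho^{r-i}\ge\gamma^r/\deg(\chi)$. This proves Claim~2.

\medskip By linearity of expectation, \eqref{eq:g} and Claim~2,
\[
\mathbb E|\mathcal L(X)|\ge\frac{L\deg(\chi)}{2^{r+1}s}\cdot\frac{\gamma^r\kappa}{2^{r+1}\deg(\chi)}=2^{-2r-2}\gamma^rB^{-\varepsilon}\Bigl(\frac Ls\Bigr)^{1+\varepsilon}.
\]
Some outcome attains at least the expectation, so the lemma holds with $c=2^{-2r-2}\gamma^rB^{-\varepsilon}\in(0,1)$.\qed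

\section{The search procedure}\label{sec:procedure}

The following procedure searches until $s$ defective edges are known or nothing is undecided. The three terms in its cost correspond to the three kinds of tests in Section~\ref{sec:points}.

\begin{proposition}\label{prop:procedure}
There are constants $a_r,b_r$ such that the following holds. Let $(K_0,U_0)$ be a state, $s>|K_0|$ an integer and $T\ge1$ a real number. There is a procedure that leads from $(K_0,U_0)$ to a state $(K,U)$ with $|K|=s$ or $U=\emptyset$ and uses at most
\[
q\,(\log_2T+a_r)+|U_0|/T+b_rs
\]
tests, where $q=|K|-|K_0|$.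
\end{proposition}

The traces $e\cap V(K)$ of undecided edges have two defects as a potential. They have different sizes, while Lemma~\ref{lem:key} needs $r$-sets. And their number can grow: for $K=\emptyset$ the only trace is $\emptyset$, and each newly found edge refines the traces. One device removes both defects. We name the vertices of $V(K)$ by labels from a fixed supply $[rs]$ and fill each trace up to size $r$ with unused labels in all possible ways, thereby counting in advance every trace into which it may later be refined.

\begin{proof}
The procedure changes the current state $(K,U)$, starting from $(K_0,U_0)$, and runs as long as $|K|<s$ and $U\ne\emptyset$. The set $K$ will only grow and $U$ will only shrink.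

\medskip\noindent\textbf{Labels.} While the procedure runs, $|V(K)|\le r(s-1)$. We keep an injection $\lambda:V(K)\to[rs]$, which is extended, and never changed, when $K$ grows; at least $r$ labels are unused. Put $\lambda(K)=\{\lambda(f):f\in K\}$, a family of $|K|$ $r$-sets. An $r$-set $I\subseteq[rs]$ is \emph{alive} if some $e\in U$, called a \emph{witness} of $I$, satisfies $e\cap V(K)=\lambda^{-1}(I)$; otherwise it is \emph{dead}. Let $\mathcal L$ be the family of alive sets and $L=|\mathcal L|\le(rs)^r$.

\begin{enumerate}
\item[(a)] \emph{$L\ge1$.} Take $e\in U$, and let $I$ consist of $\lambda(e\cap V(K))$ and $r-|e\cap V(K)|$ unused labels. Then $e$ is a witness of $I$.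
\item[(b)] \emph{A dead set stays dead, so $L$ never increases.} Let $(K,U,\lambda)$ be an earlier and $(K',U',\lambda')$ a later stage, and let $e\in U'\subseteq U$ satisfy $e\cap V(K')=\lambda'^{-1}(I)$. Intersect both sides with $V(K)\subseteq V(K')$. Since $\lambda'$ extends $\lambda$, this gives $e\cap V(K)=\lambda^{-1}(I)$, so $I$ was alive at the earlier stage.
\item[(c)] \emph{$\mathcal L\cap\lambda(K)=\emptyset$.} A witness $e$ of $I=\lambda(f)$ with $f\in K$ contains $\lambda^{-1}(I)=f$, so $e=f$, contrary to $K\cap U=\emptyset$.
\end{enumerate}

\noindent\textbf{One iteration.} First choose a $\lambda(K)$-independent set $\hat X\subseteq[rs]$ that contains an alive set. If $L<Bs$, let $\hat X$ be any alive set $I$, which exists by (a); its only $r$-subset is $I$, which is not in $\lambda(K)$ by (c). If $L\ge Bs$, we use Lemma~\ref{lem:key}, which asks for exactly $s$ forbidden sets: add to $\lambda(K)$ a further $s-|K|$ pairwise disjoint $r$-sets on new points. This gives a family $\mathcal K$ of $s$ $r$-sets on a set $W\supseteq[rs]$ with $|W|\le2rs$, and $\mathcal L\cap\mathcal K=\emptyset$ by (c) and because alive sets lie in $[rs]$. Let $\hat X$ be the intersection with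 $[rs]$ of the $\mathcal K$-independent set given by the lemma. It contains at least $c(L/s)^{1+\varepsilon}>0$ alive sets.

Now put
\[
X=\lambda^{-1}(\hat X)\cup\bigl(V\setminus V(K)\bigr).
\]
This set is $K$-independent, since $f\in K$ and $f\subseteq X$ would give $f\subseteq\lambda^{-1}(\hat X)$ and so $\lambda(f)\subseteq\hat X$. Moreover,
\begin{equation}\label{eq:witness}
\text{every witness of an alive set }I\subseteq\hat X\text{ is contained in }X,
\end{equation}
because its part in $V(K)$ is $\lambda^{-1}(I)\subseteq\lambda^{-1}(\hat X)$. In particular $U(X)\ne\emptyset$.

If $|U(X)|\le T$, test $X$; this is a \emph{full} test. If $|U(X)|>T$, replace $X$ by a subset with $T<|U(X)|\le rT+1$, given by Lemma~\ref{lem:trim}, and test that; this is a \emph{trimmed} test, and the tested set is still $K$-independent. After a negative answer, delete $U(X)$ from $U$. After a positive answer, all defective edges in $X$ lie in $U(X)$, and Lemma~\ref{lem:locate} with $\mathcal G=U(X)$ finds one of them, $f$; move $f$ from $U$ to $K$ and give unused labels to the at most $r$ new vertices of $V(K)$. In both cases the result is a state and $U$ has become smaller, so the procedure terminates,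 with $|K|=s$ or $U=\emptyset$.

\medskip\noindent\textbf{Positive iterations.} There are exactly $q$ of them. In each, $|U(X)|\le rT+1\le(r+1)T$ as $T\ge1$, so the cost is at most $1+\log_2((r+1)T)+2r=\log_2T+a_r$ with $a_r=2r+1+\log_2(r+1)$.

\medskip\noindent\textbf{Negative trimmed tests.} Each deletes more than $T$ elements of $U\subseteq U_0$, so there are at most $|U_0|/T$.

\medskip\noindent\textbf{Negative full tests.} Such a test leaves $K$ and $\lambda$ unchanged and, by \eqref{eq:witness}, deletes all witnesses of every alive $I\subseteq\hat X$; these sets die. We sort the tests by the value of $L$ just before them and use (b). Tests with $L<Bs$ lower $L$ by at least $1$, so there are at most $Bs$ of them. Let $j\ge0$ and suppose that $n_j\ge1$ tests have $2^jBs\le L<2^{j+1}Bs$. Each lowers $L$ by at least $c(2^jB)^{1+\varepsilon}$, and before the last of them $L$ is still in this range of length $2^jBs$. Hence $(n_j-1)\,c(2^jB)^{1+\varepsilon}\le2^jBs$, and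
\[
n_j\le1+\frac{s}{c\,(2^jB)^{\varepsilon}}\le1+\frac sc\,2^{-j\varepsilon}.
\]
A range can occur only if $2^jBs\le(rs)^r$; as $B\ge r^r$, this forces $2^j\le s^{r-1}$. Since $\log_2s\le s-1$ for integers $s\ge1$, at most $1+(r-1)(s-1)\le rs$ values of $j$ occur. Altogether there are at most $Bs+rs+\frac sc\sum_{j\ge0}2^{-j\varepsilon}=b_rs$ negative full tests, where
\[
b_r=B+r+\frac1{c\,(1-2^{-\varepsilon})}.\qedhere
\]
\end{proof}

\section{Known and unknown number of defective edges}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The lower bound is \eqref{eq:lower}. For the upper bound apply Proposition~\ref{prop:procedure} to the state $(\emptyset,E)$ with $s=d$ and $T=|E|/d\ge1$. The final state satisfies $K\subseteq D\subseteq K\cup U$, and $|K|=d=|D|$ or $U=\emptyset$; in both cases $K=D$ and $q=d$. The number of tests is at most $d(\log_2(|E|/d)+a_r)+d+b_rd$, so $C_r=a_r+b_r+1$ works. For the last statement put $x=\log_2(|E|/d)$; then $d\lceil x\rceil-d\le dx\le c(H,d)\le dx+C_rd\le d\lceil x\rceil+C_rd$.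
\end{proof}

When $|D|$ is unknown we guess it by doubling. The $t$-th defective edge then costs about $\log_2(|E|/t)$ tests instead of $\log_2(|E|/|D|)$, and by \eqref{eq:factorial} the differences add up to $O(|D|)$.

\begin{proof}[Proof of Theorem~\ref{thm:unknown}]
If $E=\emptyset$ no test is needed, so let $E\ne\emptyset$. Start with the state $(\emptyset,E)$. For $j=0,1,2,\dots$, phase $j$ applies Proposition~\ref{prop:procedure} to the current state with $s=2^j$ and $T_j=\max(1,|E|/2^j)$. The algorithm stops as soon as $U=\emptyset$, and then $K=D$. Phase $j\ge1$ is run only if phase $j-1$ ended with $|K|=2^{j-1}$; so the hypothesis $|K_0|<s$ holds, and $2^j\le2|D|$ because $K\subseteq D$. In particular only finitely many phases are run, and the last ends with $U=\emptyset$.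

In phase $j$ we have $|U|/T_j\le|E|/T_j\le2^j$, so the last two terms in Proposition~\ref{prop:procedure} contribute at most $(b_r+1)2^j$. The sum of $2^j$ over the phases that are run is $1$ if only phase $0$ is run and less than $4|D|$ otherwise. So these terms total at most $(b_r+1)(4|D|+1)$.

The first term charges $\log_2T_j+a_r$ to each edge found in phase $j$. If the $t$-th defective edge is found in phase $j$, then $t\le2^j$ and $t\le|E|$, so $T_j\le|E|/t$. For $D\ne\emptyset$, \eqref{eq:factorial} bounds the total charge by
\[
\sum_{t=1}^{|D|}\Bigl(\log_2\frac{|E|}t+a_r\Bigr)=|D|\log_2|E|-\log_2|D|!+a_r|D|\le|D|\log_2\frac{|E|}{|D|}+(\log_2\mathrm e+a_r)|D|,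
\]
and for $D=\emptyset$ it is $0$. Hence $C'_r=a_r+\log_2\mathrm e+4(b_r+1)$ works.
\end{proof}

\section{Non-uniform antichains}\label{sec:nonuniform}

Example~\ref{ex:cliques} extends to $r$ parts: about $k^2$ known pairs still force one vertex per part, but they now shield $k^r$ undecided edges.

\begin{proof}[Proof of Theorem~\ref{thm:nonuniform}]
Let $V_1,\dots,V_r$ be disjoint $k$-sets with union $V$. Let $E$ consist of all pairs inside some $V_i$ and of all $k^r$ \emph{transversals}, the sets with exactly one vertex in each $V_i$. Then $|E|=r\binom k2+k^r$, the edges have sizes $2$ and $r\ge3$, and $E$ is an antichain because a transversal contains no pair inside a $V_i$.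

Let $d=r\binom k2+1$, and consider only the sets $D$ that consist of all pairs and one transversal. We answer the tests of an algorithm as an adversary, keeping the set of transversals consistent with all answers so far. A test with two vertices in some $V_i$ is positive for all these $D$; we answer ``positive'' and lose no transversal. Any other test contains no pair of $E$ and at most one transversal; we answer ``negative'' as long as at least one consistent transversal then remains, and lose at most one. After at most $k^r-2$ tests at least two transversals are consistent, and $D$ is not determined. Hence $c(H,d)\ge k^r-1$. Since $rk\ge2$, we have $d=rk^2/2-rk/2+1\le rk^2/2$, so $k^2\ge2d/r$ and $k^r\ge(2d/r)^{r/2}$.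

Fix $r\ge3$ and let $k\to\infty$. As $d\le rk^2/2$ and $|E|\le(r+1)k^r$, both $d\log_2(|E|/d)+O_r(d)$ and $d\log_2|E|$ are $O_r(k^2\log k)=o(k^r)$. The first estimate shows that the upper bound of Theorem~\ref{thm:main} fails for these antichains, whatever the constant $C_r$. The second shows that a bound $c(H,d)\le d\log_2|E|+f(d)$ for all antichains of rank $r$ forces $f(d)\ge k^r-1-d\log_2|E|=(1-o(1))k^r=\Omega_r(d^{r/2})$ along $d=r\binom k2+1$.
\end{proof}

\begin{remark}
The construction shows that Lemma~\ref{lem:key} is a step that cannot do without uniformity. Let $\mathcal K$ be the family of pairs and $\mathcal L$ the family of transversals. Then $L/s\to\infty$, the ground set has only $rk\le2rs$ points, no member of $\mathcal L$ contains a member of $\mathcal K$, and yet every $\mathcal K$-independent set contains at most one member of $\mathcal L$. In the proof of the lemma, equal sizes enter in Claim~2, where a member $f\in\mathcal K$ with $f\cap A=\sigma$ needs $r-|\sigma|$ vertices outside $A$; a pair needs only $2-|\sigma|$. With edges of size $r\le k$, filling each part $V_i$ completely takes $r\binom kr$ known edges, which for fixed $r$ is of the same order as the number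 $k^r$ of transversals.
\end{remark}

\begin{thebibliography}{1}

\bibitem{defective}
\emph{Searching For Many Defective Edges In Hypergraphs},
\texttt{https://publications.rwth-aachen.de/record/229036/files/4740.pdf}

\end{thebibliography}
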